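\title{Powers of an aperiodic average of a unitary representation need not converge strongly}

\begin{abstract}
Let $\mu$ be an aperiodic probability measure on a locally compact group $G$, let $\pi$ be a continuous unitary representation of $G$, and let $P_\mu=\int\pi\,d\mu$. A theorem of Derriennic and Lin says that if $\mu$ is spread out, then $P_\mu^n$ converges strongly to the projection onto the fixed vectors. We show that the spread out assumption cannot be dropped. The counterexample is a purely atomic measure on a totally disconnected group that is an increasing union of compact open subgroups. We also prove what remains true for every aperiodic $\mu$: the operators $\pi(f)P_\mu^n$ converge strongly for each $f\in L^1(G)$, the powers $P_\mu^n$ converge weakly, and $P_\mu^nv$ converges in norm exactly when the maps $g\mapsto\pi(g)P_\mu^nv$ are equicontinuous at the identity.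
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $G$ be a locally compact Hausdorff group, $\mu$ a regular Borel probability measure on $G$, and $\pi$ a continuous unitary representation of $G$ in a Hilbert space $\mathfrak H$; continuity means that $g\mapsto\pi(g)v$ is norm continuous for each $v\in\mathfrak H$. The \emph{$\mu$-average} of $\pi$ is the contraction
\[
P_\mu=\int_G\pi(g)\,\mu(dg),\qquad\text{that is,}\qquad \langle P_\mu v,u\rangle=\int_G\langle\pi(g)v,u\rangle\,\mu(dg).
\]
Its power $P_\mu^n$ is the average of $\pi$ against the convolution power $\mu^n$, the distribution at time $n$ of the random walk on $G$ with steps of law $\mu$. By the mean ergodic theorem, for any contraction $P$ of a Hilbert space the Ces\`aro averages $\frac1n\sum_{i=1}^nP^i$ converge in the strong operator topology to the orthogonal projection onto the fixed points of $P$. For $P=P_\mu$ we denote this projection by $F_\mu$, and we write $T_n\xrightarrow{s}T$ for strong convergence. When do the powers themselves converge, $P_\mu^n\xrightarrow{s}F_\mu$?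

We say that $\mu$ is supported on a closed set $S$ if $\mu(S)=1$.

\begin{definition}\label{def:basic}
The measure $\mu$ is
\begin{itemize}
\item \emph{adapted} if it is not supported on a proper closed subgroup of $G$;
\item \emph{aperiodic} if it is adapted and not supported on a coset of a proper closed normal subgroup of $G$;
\item \emph{spread out} if for some $n$ the power $\mu^n$ is not singular with respect to Haar measure.
\end{itemize}
The group $G$ is \emph{\textup{[SIN]}} if the identity has a base of neighborhoods invariant under all inner automorphisms.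
\end{definition}

For adapted $\mu$ the fixed points of $P_\mu$ are the fixed vectors of $\pi$ (Lemma~\ref{lem:variance}), so $F_\mu$ depends only on $\pi$. For adapted $\mu$, aperiodicity is necessary if $P_\mu^n\xrightarrow{s}F_\mu$ is to hold for every $\pi$. Indeed, let $\mu$ be supported on a coset $gM$ of a proper closed normal subgroup. Since $\mu$ is adapted, the powers of $gM$ are dense in $G/M$, so $G/M$ is a nontrivial locally compact abelian group and has a continuous character $\chi\ne1$. In the one-dimensional representation $\chi$ we have $F_\mu=0$, while $P_\mu^n=\chi(g)^n$ has modulus one. The walk carries a clock, the coset $g^nM$, and $\chi$ reads it.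

For abelian $G$ this is the only obstruction. Write $\pi(g)=\int\chi(g)\,dE(\chi)$ with $E$ a projection valued measure on the dual group. Then $P_\mu^n=\int\hat\mu(\chi)^n\,dE(\chi)$, where $\hat\mu(\chi)=\int\chi\,d\mu$. Now $|\hat\mu(\chi)|=1$ exactly when $\chi$ is constant $\mu$-almost everywhere, that is, when $\mu$ is supported on a coset of $\ker\chi$. So aperiodicity gives $|\hat\mu(\chi)|<1$ for $\chi\neq1$, and $P_\mu^n\xrightarrow{s}E(\{1\})=F_\mu$ by dominated convergence.

For general $G$, Derriennic and Lin proved that $P_\mu^n\xrightarrow{s}F_\mu$ for every $\pi$ when $\mu$ is aperiodic and spread out. The spread out assumption is known to be unnecessary for compact groups, abelian groups, [SIN] groups, nilpotent groups, some solvable algebraic groups, and identity excluding groups. This evidence suggests that aperiodicity alone should suffice. The question, posed as open in \cite{iterates}, is the following.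

\medskip
\noindent\textbf{Question.} \emph{Is it true that for every locally compact group $G$, every aperiodic probability measure $\mu$ on $G$, and every continuous unitary representation $\pi$ of $G$, one has $P_\mu^n\xrightarrow{s}F_\mu$?}
\medskip

The answer is no.

\begin{theorem}\label{thm:counter}
There are a second countable, totally disconnected locally compact group $G$ that is an increasing union of compact open subgroups (hence amenable and unimodular), an aperiodic purely atomic probability measure $\mu$ on $G$, a continuous unitary representation $\pi$ of $G$ with no nonzero fixed vector, and a vector $v$ fixed by an open subgroup, such that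
\[
\|P_\mu^nv\|\ge\tfrac1{16}\qquad\text{for all }n\ge0 .
\]
Hence $P_\mu^n$ does not converge strongly to $F_\mu=0$.
\end{theorem}

The second theorem describes what survives for an arbitrary aperiodic measure. For $f\in L^1(G)$, with respect to a left Haar measure $dg$, put $\pi(f)=\int f(g)\pi(g)\,dg$.

\begin{theorem}\label{thm:general}
Let $G$ be a locally compact group, $\mu$ an aperiodic regular probability measure on $G$, and $\pi$ a continuous unitary representation of $G$ in $\mathfrak H$.
\begin{itemize}
\item[(a)] For every $f\in L^1(G)$, $\ \pi(f)P_\mu^n\xrightarrow{s}\pi(f)F_\mu=\bigl(\int f\bigr)F_\mu$.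
\item[(b)] For $v\in\mathfrak H$, $\ P_\mu^nv\to F_\mu v$ in norm if and only if
\[
\lim_{g\to e}\ \sup_n\ \|\pi(g)P_\mu^nv-P_\mu^nv\|=0 .
\]
\item[(c)] Consequently $P_\mu^n\to F_\mu$ weakly in all cases, and strongly if $\mu$ is spread out (the theorem of Derriennic and Lin) or if $G$ is \textup{[SIN]}.
\end{itemize}
\end{theorem}

The order of the factors in (a) matters. In Theorem~\ref{thm:counter} the vector $v$ is fixed by a compact open subgroup $U$, so $v=\pi(f)v$ for $f=\mathbf 1_U/|U|$, where $|U|$ is the Haar measure of $U$. Thus $P_\mu^n\pi(f)$ does not tend strongly to $0$, although $\pi(f')P_\mu^n\xrightarrow{s}0$ for every $f'\in L^1(G)$. Theorem~\ref{thm:counter} also shows that the positive answer to the Question for compact groups does not pass to increasing unions of compact open subgroups.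

We prove Theorem~\ref{thm:general} first, because its proof shows what a counterexample has to look like. Section~\ref{sec:idea} draws this conclusion and works out a small model by hand. Sections~\ref{sec:space}--\ref{sec:walk} contain the proof of Theorem~\ref{thm:counter}.

\section{Powers of the average of an arbitrary aperiodic measure}\label{sec:general}

Throughout this section $\mu$ is adapted, $P=P_\mu$, $F=F_\mu$, $v\in\mathfrak H$ is fixed, and $w_n=P^nv$. For two sequences of vectors, $a_n\approx b_n$ means $\|a_n-b_n\|\to0$; this relation is preserved when a bounded operator is applied to both sides.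

We use three standard facts. First, for a finite regular measure $\nu$ the operator $\pi(\nu)=\int\pi\,d\nu$ satisfies $\|\pi(\nu)\|\le\|\nu\|$, and more precisely $\|T\pi(\nu)w-\nu(G)w'\|\le\int\|T\pi(g)w-w'\|\,\nu(dg)$ for $\nu\ge0$, $T$ bounded and $w,w'\in\mathfrak H$. Second, $G$ is $\sigma$-compact, so Haar measure is $\sigma$-finite: by regularity $\mu$ gives full measure to a countable union of compact sets, and these sets together with a compact neighborhood of $e$ generate an open, hence closed, $\sigma$-compact subgroup of full measure, which is $G$ because $\mu$ is adapted. Third, for $f\in L^1(G)$,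
\begin{equation}\label{eq:smooth}
g\longmapsto\pi(f)\pi(g)\quad\text{is continuous in the operator norm.}
\end{equation}
Indeed $\pi(f)\pi(g)=\pi(f_g)$ with $f_g(x)=\Delta(g)^{-1}f(xg^{-1})$, where $\Delta$ is the modular function, and $g\mapsto f_g$ is norm continuous into $L^1(G)$ because right translation on $L^1(G)$ and $\Delta$ are continuous.

The norm lost in one application of $P$ is a variance.

\begin{lemma}\label{lem:variance}
For every $w\in\mathfrak H$,
\begin{equation}\label{eq:variance}
\int_G\|\pi(x)w-Pw\|^2\,\mu(dx)=\|w\|^2-\|Pw\|^2 .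
\end{equation}
Moreover $Pw=w$ if and only if $\pi(g)w=w$ for all $g\in G$.
\end{lemma}

\begin{proof}
The integrand equals $\|w\|^2-2\operatorname{Re}\langle\pi(x)w,Pw\rangle+\|Pw\|^2$, and $\int\langle\pi(x)w,Pw\rangle\,\mu(dx)=\|Pw\|^2$. If $Pw=w$, then \eqref{eq:variance} shows that the stabilizer of $w$, a closed subgroup, has full measure; it is $G$ because $\mu$ is adapted. The converse is immediate from the definition of $P$.
\end{proof}

In particular $\pi(f)F=(\int f)F$, which is the equality in Theorem~\ref{thm:general}(a). The next lemma passes from Ces\`aro averages to powers: a slowly varying sequence is close to its averages.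

\begin{lemma}\label{lem:slow}
If $T$ is a bounded operator and $Tw_{n+1}\approx Tw_n$, then $Tw_n\to TFv$.
\end{lemma}

\begin{proof}
Let $Q_M=\frac1M\sum_{k=1}^{M}P^k$. For fixed $k$ we have $Tw_{n+k}\approx Tw_n$ by telescoping, so $Tw_n\approx\frac1M\sum_{k=1}^MTw_{n+k}=TP^nQ_Mv$ for fixed $M$. Since $P^nF=F$,
\[
\limsup_n\|Tw_n-TFv\|=\limsup_n\|TP^n(Q_Mv-Fv)\|\le\|T\|\,\|Q_Mv-Fv\|,
\]
and the right side tends to $0$ as $M\to\infty$ by the mean ergodic theorem.
\end{proof}

So we want to compare $w_{n+1}$ with $w_n$. Identity \eqref{eq:variance} compares $w_{n+1}$ with $\pi(x)w_n$ instead, and it remains to compare $\pi(x)w_n$ with $w_n$. This leads to the two sets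
\[
Z=\{x\in G:\ \pi(x)w_n\approx w_{n+1}\},\qquad H=\{g\in G:\ \pi(g)w_n\approx w_n\}.
\]

\begin{lemma}\label{lem:dense}
The set $Z$ is Borel and $\mu(Z)=1$. The set $H$ is a subgroup normalized by every element of $Z$, and $Z\subset z_0H$ for each $z_0\in Z$. If $\mu$ is aperiodic, then $H$ is dense in $G$.
\end{lemma}

\begin{proof}
The set $Z$ is the set where a sequence of continuous functions tends to $0$, so it is Borel. Summing \eqref{eq:variance} with $w=w_n$ over $n$ gives
\[
\int_G\sum_{n\ge0}\|\pi(x)w_n-w_{n+1}\|^2\,\mu(dx)\le\|v\|^2,
\]
so the series converges for $\mu$-almost every $x$, and $\mu(Z)=1$.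

If $g,g'\in H$, then $\pi(gg')w_n\approx\pi(g)w_n\approx w_n$, and applying $\pi(g^{-1})$ to $\pi(g)w_n\approx w_n$ gives $g^{-1}\in H$. If $z,z_0\in Z$, then $\pi(z)w_n\approx w_{n+1}\approx\pi(z_0)w_n$, so $z_0^{-1}z\in H$. If $g\in H$ and $z\in Z$, then, using $\pi(z^{-1})w_{n+1}\approx w_n$,
\begin{align*}
\pi(zgz^{-1})w_{n+1}&\approx\pi(zg)w_n\approx\pi(z)w_n\approx w_{n+1},\\
\pi(z^{-1}gz)w_n&\approx\pi(z^{-1}g)w_{n+1}\approx\pi(z^{-1})w_{n+1}\approx w_n .
\end{align*}
Hence $zHz^{-1}=H$.

It follows that $Z$ lies in the normalizer of the closure $\overline H$. This normalizer is a closed subgroup, being the intersection over $h\in\overline H$ of the closed sets $\{g:ghg^{-1}\in\overline H,\ g^{-1}hg\in\overline H\}$. It has full measure, so it is $G$ because $\mu$ is adapted. Thus $\overline H$ is a closed normal subgroup and $\mu$ is supported on the coset $z_0\overline H$. If $\mu$ is aperiodic, $\overline H=G$.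
\end{proof}

The last line is the only place where aperiodicity enters the proof of Theorem~\ref{thm:general}. If $G$ is discrete, the lemma gives $H=G$, so $w_{n+1}\approx\pi(z)w_n\approx w_n$ for $z\in Z$, and Lemma~\ref{lem:slow} finishes the proof of strong convergence. In general $H$ is only dense, and the functions $g\mapsto\pi(g)w_n$ need not be equicontinuous, so nothing follows for elements outside $H$. Multiplying on the left by $\pi(f)$ restores equicontinuity, by \eqref{eq:smooth}.

\begin{proof}[Proof of Theorem~\ref{thm:general}]
(a) Let $g\in G$ and $\varepsilon>0$. By \eqref{eq:smooth} and Lemma~\ref{lem:dense} there is $h\in H$ with $\|\pi(f)\pi(g)-\pi(f)\pi(h)\|\le\varepsilon$. Then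
\[
\|\pi(f)\pi(g)w_n-\pi(f)w_n\|\le\varepsilon\|v\|+\|f\|_1\|\pi(h)w_n-w_n\|,
\]
and the last term tends to $0$. Hence $\phi_n(g)=\|\pi(f)\pi(g)w_n-\pi(f)w_n\|$ tends to $0$ for \emph{every} $g\in G$. The functions $\phi_n$ are continuous and bounded by $2\|f\|_1\|v\|$, so by dominated convergence
\[
\|\pi(f)w_{n+1}-\pi(f)w_n\|=\|\pi(f)Pw_n-\pi(f)w_n\|\le\int_G\phi_n\,d\mu\longrightarrow0 .
\]
Lemma~\ref{lem:slow} with $T=\pi(f)$ gives $\pi(f)w_n\to\pi(f)Fv$.

(b) Suppose $w_n\to Fv$, and let $\varepsilon>0$. Since $Fv$ is fixed by $\pi$, we have $\|\pi(g)w_n-w_n\|\le2\|w_n-Fv\|\le\varepsilon$ for all $g$ and all $n\ge n_0$. For the finitely many $n<n_0$ the bound $\|\pi(g)w_n-w_n\|\le\varepsilon$ holds for $g$ near $e$ by continuity of $\pi$. Conversely, given $\varepsilon>0$, choose a compact neighborhood $O$ of $e$ with $\|\pi(g)w_n-w_n\|\le\varepsilon$ for all $g\in O$ and all $n$, and let $f=\mathbf 1_O/|O|$. Then $\|\pi(f)w_n-w_n\|\le\varepsilon$ for all $n$, while $\pi(f)w_n\to Fv$ by (a). So $\limsup_n\|w_n-Fv\|\le\varepsilon$.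

(c) Replacing $v$ by $v-Fv$, we may assume $Fv=0$.

\emph{Weak convergence.} Let $u\in\mathfrak H$, $\varepsilon>0$, and $f=\mathbf 1_O/|O|$, where $O$ is a compact neighborhood of $e$ with $\|\pi(g^{-1})u-u\|\le\varepsilon$ on $O$. Then $\pi(f)^*u=\int f(g)\pi(g^{-1})u\,dg$ is within $\varepsilon$ of $u$, so $|\langle w_n,u\rangle|\le|\langle\pi(f)w_n,u\rangle|+\varepsilon\|v\|$, and the first term tends to $0$ by (a).

\emph{Spread out measures.} Choose $k$ such that $\mu^k$ is not singular, and let $\mu^k=f\,dg+\nu$ be its Lebesgue decomposition, so that $0\le f\in L^1(G)$, $\nu\ge0$ and $\|\nu\|<1$. The sequence $\|w_n\|$ is nonincreasing; let $\gamma$ be its limit. From $w_{n+k}=\pi(f)w_n+\pi(\nu)w_n$ we get $\|w_{n+k}\|\le\|\pi(f)w_n\|+\|\nu\|\,\|w_n\|$. By (a), $\gamma\le\|\nu\|\gamma$, so $\gamma=0$.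

\emph{\textup{[SIN]} groups.} For every $g\in G$ and $n$,
\begin{equation}\label{eq:sin}
\|\pi(g)w_n-w_n\|\le\int_G\|\pi(gx)v-\pi(x)v\|\,\mu^n(dx)=\int_G\|\pi(x^{-1}gx)v-v\|\,\mu^n(dx).
\end{equation}
Given $\varepsilon>0$, take a conjugation invariant neighborhood $O$ of $e$ with $\|\pi(g)v-v\|\le\varepsilon$ on $O$. For $g\in O$ the right side of \eqref{eq:sin} is at most $\varepsilon$ for all $n$, and (b) applies.
\end{proof}

\section{The mechanism: a coset of a dense normal subgroup}\label{sec:idea}

Suppose that $\mu$ is aperiodic and $w_n\not\to F_\mu v$. Then $Z\cap H=\emptyset$, since an element $z$ of both sets gives $w_{n+1}\approx\pi(z)w_n\approx w_n$, and Lemma~\ref{lem:slow} with $T=I$ gives convergence. So the set $Z$, of full measure, lies in a coset $z_0H\ne H$ of a dense subgroup that it normalizes, and products of $n$ elements of $Z$ lie in $z_0^nH$. The measure is periodic algebraically and aperiodic only because $H$ is dense: the walk still carries a clock. We build an example of exactly this form, with an element $c$ that advances the clock, a countable dense normal subgroup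 $\Gamma$, and $\mu$ concentrated on $c\Gamma$.

Let $G$ act by measure preserving maps on a space $(\Omega,m)$, let $\pi(g)u=u\circ g^{-1}$ on $L^2(\Omega,m)$, and let $v=\mathbf 1_W$. Then $\pi(g)v=\mathbf 1_{gW}$. If $S_n$ is the random walk and $T_n\subset\Omega$ has measure $1$, the Cauchy--Schwarz inequality gives
\begin{equation}\label{eq:cs}
\|P_\mu^nv\|\ge\langle P_\mu^nv,\mathbf 1_{T_n}\rangle=\mathbb E\,m(S_nW\cap T_n).
\end{equation}
So it suffices to find nonrandom sets $T_n$ such that, with probability bounded below, $S_nW\subset T_n$ for all $n$. If $F_\mu=0$, weak convergence shows that $\langle P_\mu^nv,\mathbf 1_T\rangle\to0$ for each fixed $T$ of finite measure, so the sets $T_n$ must keep moving.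

For the shift $c$ on $\Omega=\mathbb Z$ and $\mu=\delta_c$, the sets $T_n=\{n\}$ do this, but $\mu$ is periodic. To put $c$ in the closure of $\Gamma$, we cut $\Omega$ into $c$-invariant blocks $B_0,B_1,\dots$, let $c_j\in\Gamma$ be the restriction of $c$ to $B_j$, and choose the topology so that $c_0c_1\cdots c_k\to c$. If each $c_j$ has finite order, then $c$ lies in the compact group $\prod_j\langle c_j\rangle$, which we can declare open. The price is that all orbits of $c$ are finite and stay in one block. Other elements of $\Gamma$, applied at random times, must carry the set $W$ from block to block without disturbing the clock.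

\begin{example}[a dial with two positions]\label{ex:toy}
Let $\Omega$ consist of the points $(j,s,y)$ with $j\ge1$ (the stage), $s\in\mathbb Z/3$ (the clock) and $y\in\{0,\frac12\}\subset\mathbb R/\mathbb Z$ (the dial), with counting measure. Let $\theta$ add $1$ to $s$, let the gate $\sigma$ exchange $(j,2,\frac12)$ with $(j+1,0,0)$ for every $j$, and let $c=\sigma\theta$. The cycles of $c$ are $\{(1,s,0)\}_s$ and, for each $j$,
\[
(j,0,\tfrac12)\to(j,1,\tfrac12)\to(j+1,0,0)\to(j+1,1,0)\to(j+1,2,0)\to(j,2,\tfrac12)\to(j,0,\tfrac12).
\]
These cycles are the blocks. Let $r_j$ add $\frac12$ to the dial on stage $j$ and fix all other stages. A point can now move through all stages, two steps for each; for instance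
\[
(1,0,0)\xrightarrow{\ cr_1\ }(1,1,\tfrac12)\xrightarrow{\ c\ }(2,0,0)\xrightarrow{\ c\ }(2,1,0)\xrightarrow{\ cr_2\ }(3,0,0).
\]
A step $cr_i$ acts on a point outside stage $i$ as $c$ does. Let the step be $cr_i$ with probability $p_i$ and $c$ otherwise. Starting from $(j,0,0)$, two steps lead to $(j+1,0,0)$ if exactly one of them is $cr_j$, and to $(j,2,0)$ otherwise. As long as the point passes every gate on time, its stage and clock at time $n$ are nonrandom, so it lies in a nonrandom two-point set, as \eqref{eq:cs} requires up to normalization. But the gate of stage $j$ is passed on time with probability $2p_j(1-p_j)\le\frac12$, so the first $j$ gates are all passed on time with probability at most $2^{-j}$. Allowing $L$ steps per stage does not help: the number of steps $cr_j$ must then be odd, which has probability $\frac12\bigl(1-(1-2p_j)^L\bigr)\le\frac12$ when $p_j\le\frac12$.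
\end{example}

The example has the right geometry and the wrong probabilities. The remedy is the law of large numbers. Let the dial be the whole circle, let $r_j$ turn it by a small angle $1/K_j$, and let stage $j$ last $L_j$ steps with $L_jp_j=K_j/2$. The total turn during stage $j$ has mean $\frac12$ and variance at most $1/(2K_j)$. The gate becomes an arc, wide enough to absorb the accumulated errors when $\sum_j1/K_j$ is small. The position of the dial is random, but this costs nothing in \eqref{eq:cs}, because the whole circle has measure $1$. Finally, $\mu$ must have atoms $cc_j$, so that the $c_j$ belong to the group generated by differences of atoms. Such a step advances the clock by two on $B_j$, so its weight $q_j$ is chosen so small that it is unlikely to occur while $W$ is passing through $B_j$.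

\section{The space and the transformations}\label{sec:space}

For $j\ge1$ put
\[
p_j=2^{-j-1},\qquad K_j=2^{j+10},\qquad L_j=\frac{K_j}{2p_j}=2^{2j+10},\qquad \ell_j=L_j+1,
\]
and for $j\ge0$ put $q_j=2^{-3j-20}$. Let $\mathbb T=\mathbb R/\mathbb Z$, and let $I_0=[-\frac18,\frac18)$ and $I_1=I_0+\frac12=[\frac38,\frac58)$, two disjoint arcs of $\mathbb T$. Let
\[
\Omega=\{(j,s,y):\ j\ge1,\ s\in\mathbb Z/\ell_j=\{0,\dots,L_j\},\ y\in\mathbb T\}.
\]
The points with given $j$ form \emph{stage} $j$, those with given $(j,s)$ form a \emph{level}, and those with given $(j,y)$ form a \emph{column}. The measure $m$ is Lebesgue measure of total mass $1$ on each level. We define the following $m$-preserving Borel bijections of $\Omega$.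
\begin{itemize}
\item The tick $\theta(j,s,y)=(j,\,s+1\bmod\ell_j,\,y)$. Its cycles are the columns.
\item The gate $\sigma$, the involution that exchanges $(j,L_j,y)$ with $(j+1,0,y-\frac12)$ for all $j\ge1$ and $y\in I_1$ and fixes all other points. It is well defined because the sets $\{(j,L_j)\}\times I_1$ and $\{(j+1,0)\}\times I_0$, $j\ge1$, are pairwise disjoint.
\item The map $c=\sigma\circ\theta$.
\item For $j\ge1$ the rotation $r_j$, with $r_j(j,s,y)=(j,s,y+1/K_j)$ and $r_j$ the identity on all other stages.
\end{itemize}
The blocks are $B_0=\{(1,s,y):y\in I_0\}$ and, for $j\ge1$,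
\[
B_j=\{(j,s,y):y\notin I_0\}\cup\{(j+1,s,y):y\in I_0\};
\]
see Figure~\ref{fig:stages}. They partition $\Omega$, and stage $j$ is contained in $B_{j-1}\cup B_j$. Each block is a union of columns, so it is $\theta$-invariant. It is $\sigma$-invariant because the two points $(j,L_j,y)$ and $(j+1,0,y-\frac12)$, $y\in I_1$, both lie in $B_j$: the first has $y\notin I_0$ and the second has $y-\frac12\in I_0$. Hence the blocks are $c$-invariant. Let $c_j$ be equal to $c$ on $B_j$ and to the identity off $B_j$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]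
\fill[gray!25] (0,0) rectangle (0.5,3);
\fill[gray!25] (1.5,0) rectangle (4,3);
\fill[gray!25] (6.5,0) rectangle (7.5,4);
\draw (0,0) rectangle (4,3);
\draw (6,0) rectangle (10,4);
\draw[line width=2pt] (2.5,3) -- (3.5,3);
\draw[line width=2pt] (6.5,0) -- (7.5,0);
\draw[<->,thick] (3.3,3.1) .. controls (5.6,4.0) and (4.4,-1.1) .. (6.7,-0.1);
\node at (5.35,1.6) {$\sigma$};
\draw[->,dashed,thick] (1,0.05) -- (3,2.85);
\node[below] at (1,0) {$I_0$};
\node[below] at (3,0) {$I_1$};
\node[below] at (7.15,-0.05) {$I_0$};
\node[below] at (9,0) {$I_1$};
\node[left] at (0,0) {$s=0$};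
\node[left] at (0,3) {$s=L_j$};
\node[right] at (10,0) {$s=0$};
\node[right] at (10,4) {$s=L_{j+1}$};
\node[above] at (1.2,3) {stage $j$};
\node[above] at (8,4) {stage $j+1$};
\end{tikzpicture}
\caption{Two consecutive stages of $\Omega$, with the dial $y\in\mathbb T$ horizontal and the clock $s$ vertical. The block $B_j$ is shaded. The gate $\sigma$ exchanges the two heavy arcs. The dashed line is the typical path of a point under the random walk: the clock advances by one at each step while the rotations $r_j$ turn the dial from $I_0$ to $I_1$.}
\label{fig:stages}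
\end{figure}

\begin{lemma}\label{lem:cycles}
Each column is contained in a single cycle of $c$. For $j\ge1$ and $y\in I_1$, the columns of $(j,y)$ and $(j+1,y-\frac12)$ together form one cycle. Each $c_j$ has finite order.
\end{lemma}

\begin{proof}
The gate moves a point $(j,s,y)$ only if $s=L_j$ and $y\in I_1$, or if $j\geq2$, $s=0$ and $y\in I_0$. So $\sigma$ fixes the columns of $(1,y)$ with $y\in I_0$, which make up $B_0$, and the columns of $(j,y)$ with $y\notin I_0\cup I_1$. Each such column is a cycle of $c$, of length $\ell_1$ or $\ell_j$. The remaining columns come in pairs $(j,y)$, $(j+1,y')$ with $y\in I_1$, $y'=y-\frac12\in I_0$. On such a pair $\sigma$ moves only $(j,L_j,y)$ and $(j+1,0,y')$, and $c$ acts as the single cycle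
\begin{multline*}
(j,0,y)\to\cdots\to(j,L_j-1,y)\to(j+1,0,y')\to\cdots\\
\to(j+1,L_{j+1},y')\to(j,L_j,y)\to(j,0,y)
\end{multline*}
of length $\ell_j+\ell_{j+1}$. Thus $c_0$ has order $\ell_1$, and for $j\ge1$ the order of $c_j$ divides $\ell_j(\ell_j+\ell_{j+1})$.
\end{proof}

\section{The group and the representation}\label{sec:group}

All groups below consist of $m$-preserving bijections of $\Omega$. A sequence $(h_j)_{j\ge0}$ with $h_j\in\langle c_j\rangle$ defines the bijection that acts on $B_j$ as $h_j$. These bijections form an abelian group $C\cong\prod_{j\ge0}\langle c_j\rangle$, and $c=(c_j)_j\in C$. For $k\ge-1$ let $V_k=\prod_{j>k}\langle c_j\rangle\subset C$, so $V_{-1}=C$. For $k\ge0$ let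
\[
\Gamma_k=\langle c_0,\dots,c_k,r_1,\dots,r_k\rangle,
\]
\[
\Omega_k=B_0\cup\dots\cup B_k=(\text{stages }1,\dots,k)\cup\{(k+1,s,y):y\in I_0\}.
\]
Elements of $\Gamma_k$ are the identity off $\Omega_k$, and elements of $V_k$ are the identity on $\Omega_k$. Therefore $\Gamma_k$ and $V_k$ commute elementwise and intersect trivially, and $G_k=\Gamma_kV_k\cong\Gamma_k\times V_k$ is a group. Since $V_k=\langle c_{k+1}\rangle V_{k+1}$, we have $G_k\subset G_{k+1}$. Put
\[
G=\bigcup_{k\ge0}G_k,\qquad\Gamma=\bigcup_{k\ge0}\Gamma_k .
\]
Then $C=\langle c_0\rangle V_0=G_0\subset G$ and $G=\Gamma C$.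

\begin{lemma}\label{lem:finite}
Each group $\Gamma_k$ is finite.
\end{lemma}

\begin{proof}
As $\Gamma_0\subset\Gamma_1$, we may take $k\ge1$. Call a \emph{cell} a set $\{(i,s)\}\times[a/K_k,(a+1)/K_k)$, $a\in\mathbb Z$, contained in $\Omega_k$. Since $8\mid K_k$, the arcs $I_0$ and $I_1$ have endpoints in $K_k^{-1}\mathbb Z$. Hence $\Omega_k$ is a finite union of cells, each cell lies in one block, and on each cell $\sigma$ is either the identity or a translation of the dial by $\frac12$ onto a cell in another level. So $c_0,\dots,c_k$ map every cell onto a cell by a translation in $y$. The same holds for $r_i$, $i\le k$, because $K_i\mid K_k$. It then holds for all elements of $\Gamma_k$, the inverses of the generators being powers of them. An element that maps every cell to itself acts on each cell by a translation of a proper arc onto itself, which is the identity. So $\Gamma_k$ embeds in the symmetric group of the finite set of cells.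
\end{proof}

Recall that a decreasing sequence of subgroups $V_k$ of a group $G$ is a base of open neighborhoods of $e$ for a group topology provided that for every $g\in G$ and every $l$ there is $k$ with $gV_kg^{-1}\subset V_l$, and that this topology is Hausdorff if $\bigcap_kV_k=\{e\}$.

\begin{proposition}\label{prop:group}
The subgroups $V_k$ form a base of neighborhoods of $e$ for a Hausdorff group topology on $G$. In this topology $G$ is locally compact, second countable and totally disconnected; the $G_k$ are compact open subgroups increasing to $G$; the group $G$ is amenable and unimodular; and $\Gamma$ is a countable dense normal subgroup.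
\end{proposition}

\begin{proof}
Let $g=\gamma h\in G_k$ with $\gamma\in\Gamma_k$, $h\in V_k$, and let $l\ge k$. Then $V_l\subset V_k$ commutes with $\gamma$, and it commutes with $h$ because $C$ is abelian. So $gV_lg^{-1}=V_l$ for all $l\ge k$, which gives the condition recalled above; and $\bigcap_kV_k=\{e\}$.

On the open subgroup $C$ the topology is the product topology of the finite discrete groups $\langle c_j\rangle$ (Lemma~\ref{lem:cycles}), so $C$ is compact and second countable. The group $\Gamma$ is countable, so $G=\Gamma C$ is a countable union of cosets of $C$; hence $G$ is locally compact and second countable. Open subgroups are closed, so the $V_k$ are compact, and their cosets are open and closed sets that separate points; hence $G$ is totally disconnected. By Lemma~\ref{lem:finite}, $G_k$ is a finite union of cosets of $V_k$, so it is compact and open.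

The modular function is a continuous homomorphism into $(0,\infty)$, which has no nontrivial compact subgroup; it is therefore trivial on each $G_k$, and $G$ is unimodular. Every compact subset of $G$ lies in some $G_k$ and then leaves the probability density $\mathbf 1_{G_k}/|G_k|$ invariant under left translation. This gives Reiter's condition (for each compact set there are probability densities in $L^1(G)$ almost invariant under it), which is equivalent to amenability.

For each $k$ we have $C=\langle c_0,\dots,c_k\rangle V_k\subset\Gamma V_k$, so $G=\Gamma V_k$, and $\Gamma$ is dense. If $g=\gamma h\in G_k$ as above and $\gamma'\in\Gamma$, choose $l\ge k$ with $\gamma'\in\Gamma_l$ and write $g=\gamma_lh_l$ with $\gamma_l\in\Gamma_l$, $h_l\in V_l$. Then $g\gamma'g^{-1}=\gamma_l\gamma'\gamma_l^{-1}\in\Gamma$. So $\Gamma$ is normal.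
\end{proof}

Let $\mathfrak H=L^2(\Omega,m)$ and $\pi(g)u=u\circ g^{-1}$, a unitary representation of $G$.

\begin{proposition}\label{prop:rep}
The representation $\pi$ is continuous and has no nonzero fixed vector.
\end{proposition}

\begin{proof}
If $g\in V_k$, then $g$ is the identity on $\Omega_k$ and preserves its complement, so $\|\pi(g)u-u\|\le2\|u\mathbf 1_{\Omega\setminus\Omega_k}\|$. The right side tends to $0$ as $k\to\infty$ because the $\Omega_k$ increase to $\Omega$. This is continuity at $e$, which suffices for a unitary representation.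

Let $u\in\mathfrak H$ be fixed by $\pi(G)$. We show that the mass of $|u|^2$ is the same on all levels, of which there are infinitely many. We have $u\circ c=u$ off a null set, which we may take $c$-invariant by replacing it with the union of its images under all powers of $c$. Off this set $u$ is constant on the cycles of $c$. By Lemma~\ref{lem:cycles} there are functions $u_j\in L^2(\mathbb T)$ with $u(j,s,y)=u_j(y)$ almost everywhere, and
\[
u_j(y)=u_{j+1}(y-\tfrac12)\qquad\text{for almost every }y\in I_1 .
\]
Invariance under $r_j$ says that $u_j$ has period $1/K_j$. The $K_j$ translates of a half-open arc of length $1/K_j$ by multiples of $1/K_j$ partition $\mathbb T$, so $|u_j|^2$ has integral $\|u_j\|^2/K_j$ over every such arc. An arc of length $\frac14$ is a union of $K_j/4$ of them, so $|u_j|^2$ has integral $\frac14\|u_j\|^2$ over it. Therefore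
\[
\tfrac14\|u_j\|^2=\int_{I_1}|u_j|^2=\int_{I_0}|u_{j+1}|^2=\tfrac14\|u_{j+1}\|^2 ,
\]
and all the norms $\|u_j\|$ are equal. Since $\|u\|^2=\sum_j\ell_j\|u_j\|^2<\infty$, they vanish.
\end{proof}

\section{The measure and the lower bound}\label{sec:walk}

We have $\sum_{j\ge1}p_j=\frac12$ and $\sum_{j\ge0}q_j<\frac12$, so
\[
\mu=\sum_{j\ge1}p_j\,\delta_{cr_j}+\sum_{j\ge0}q_j\,\delta_{cc_j}+\Bigl(\tfrac12-\sum_{j\ge0}q_j\Bigr)\delta_c
\]
is a purely atomic probability measure on $G$, concentrated on $c\Gamma$. The atoms are pairwise distinct, because the maps $r_j$, $c_j$ and $e$ move pairwise different subsets of $\Omega$.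

\begin{lemma}\label{lem:aperiodic}
The measure $\mu$ is aperiodic, and $F_\mu=0$.
\end{lemma}

\begin{proof}
Let $M$ be a closed subgroup and $g\in G$ with $\mu(gM)=1$. Then $gM$ contains every atom. In particular $gM=cM$, so $r_j=c^{-1}(cr_j)$ and $c_j=c^{-1}(cc_j)$ lie in $M$. Thus $M\supset\Gamma$, and $M=G$ because $\Gamma$ is dense. The case $g=e$ shows that $\mu$ is adapted, and the case of normal $M$ shows that it is aperiodic. By Lemma~\ref{lem:variance} and Proposition~\ref{prop:rep}, $F_\mu=0$.
\end{proof}

Let $X_1,X_2,\dots$ be independent random elements of $G$ with law $\mu$, and let $S_n=X_n\cdots X_1$, which has law $\mu^n$ ($S_0=e$). Let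
\[
J=[-\tfrac1{16},\tfrac1{16})\subset\mathbb T,\qquad W=\{(1,0)\}\times J,\qquad v=\mathbf 1_W .
\]
Since $W\subset B_0=\Omega_0$, the vector $v$ is fixed by the open subgroup $V_0$. The arc $J$ is half as long as $I_0$, which leaves a margin of $\frac1{16}$ on each side for the errors of the dial.

The schedule is as follows. Put $n_1=0$ and $n_{j+1}=n_j+L_j$, and call the $L_j$ steps $t$ with $n_j<t\le n_{j+1}$ \emph{round} $j$. Every $n\ge0$ is uniquely of the form $n=n_j+s$ with $j\ge1$ and $0\le s<L_j$, and we let $T_n=\{(j,s)\}\times\mathbb T$ be the level scheduled for time $n$. For $n_j\le n\le n_{j+1}$ let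
\[
N_j(n)=\#\{t:\ n_j<t\le n,\ X_t=cr_j\},
\]
and put
\[
N_j=N_j(n_{j+1}),\qquad \eta_0=0,\qquad\eta_j=\sum_{i=1}^j\Bigl(\frac{N_i}{K_i}-\frac12\Bigr).
\]
Thus $N_j/K_j$ is the turn of the dial of stage $j$ during round $j$, and $\eta_j$ is the error accumulated in the first $j$ rounds. Let $A$ be the event that
\begin{itemize}
\item[(i)] for every $j\ge1$, no step $t$ of round $j$ has $X_t\in\{cc_{j-1},cc_j\}$, and
\item[(ii)] $|\eta_j|<\frac1{16}$ for every $j\ge1$.
\end{itemize}
Condition (i) keeps the clock exact and condition (ii) brings the dial to the gate.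

\begin{lemma}\label{lem:prob}
$\mathbb P(A)>\frac12$.
\end{lemma}

\begin{proof}
Since $L_jq_j=2^{-j-10}$ and $L_jq_{j-1}=2^{-j-7}$, condition (i) fails with probability at most
\[
\sum_{j\ge1}L_j(q_j+q_{j-1})=2^{-10}+2^{-7}<\tfrac1{100}.
\]
The rounds are disjoint, so the $N_i$ are independent, and $N_i$ is binomial with parameters $L_i$ and $p_i$. Hence $\mathbb E(N_i/K_i)=L_ip_i/K_i=\frac12$ and
\[
\operatorname{Var}(N_i/K_i)\le\frac{L_ip_i}{K_i^2}=\frac1{2K_i}=2^{-i-11}.
\]
Kolmogorov's inequality states that for independent centered random variables $\xi_1,\dots,\xi_k$ and $\lambda>0$,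
\[
\mathbb P\Bigl(\max_{j\le k}\Bigl|\sum_{i\le j}\xi_i\Bigr|\ge\lambda\Bigr)\le\lambda^{-2}\sum_{i\le k}\operatorname{Var}\xi_i .
\]
Taking $\xi_i=N_i/K_i-\frac12$, $\lambda=\frac1{16}$ and letting $k\to\infty$, we see that (ii) fails with probability at most $256\sum_{i\ge1}2^{-i-11}=\frac18$. So $\mathbb P(A)\ge1-\frac1{100}-\frac18>\frac12$.
\end{proof}

\begin{lemma}\label{lem:track}
On the event $A$, for all $n=n_j+s$ with $0\le s<L_j$ and all $y\in J$,
\begin{equation}\label{eq:track}
S_n(1,0,y)=\Bigl(j,\ s,\ y+\eta_{j-1}+\frac{N_j(n)}{K_j}\Bigr).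
\end{equation}
In particular $S_nW\subset T_n$ for all $n\ge0$.
\end{lemma}

\begin{proof}
We use induction on $n$. For $n=0$ we have $j=1$, $s=0$, $\eta_0=0$ and $N_1(0)=0$. Suppose \eqref{eq:track} holds for $n=n_j+s$, and let $\omega=S_n(1,0,y)$, a point of stage $j$. The step $n+1$ belongs to round $j$. Write $X_{n+1}=cx$, where $x$ is $e$, some $r_i$, or some $c_i$; the factor $x$ acts first.

The maps $r_i$ with $i\ne j$ fix $\omega$. The maps $c_i$ with $i\notin\{j-1,j\}$ fix $\omega$ because $\omega\in B_{j-1}\cup B_j$, and $x\in\{c_{j-1},c_j\}$ is excluded by (i). So $x$ turns the dial of $\omega$ by $1/K_j$ if $x=r_j$ and fixes $\omega$ otherwise. In both cases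
\[
x\omega=(j,s,y''),\qquad y''=y+\eta_{j-1}+\frac{N_j(n+1)}{K_j},
\]
and $S_{n+1}(1,0,y)=\sigma(j,s+1,y'')$.

If $s+1<L_j$, then $0<s+1<L_j$, so $\sigma$ fixes $(j,s+1,y'')$, and this point is the right side of \eqref{eq:track} for $n+1$.

If $s+1=L_j$, then $n+1=n_{j+1}$ and $y''=y+\eta_{j-1}+N_j/K_j=y+\eta_j+\frac12$. Since $y\in J$ and $|\eta_j|<\frac1{16}$ by (ii), we have $y+\eta_j\in(-\frac18,\frac18)\subset I_0$, so $y''\in I_1$. Therefore $\sigma(j,L_j,y'')=(j+1,0,y+\eta_j)$. This is \eqref{eq:track} for $n+1=n_{j+1}+0$, because $N_{j+1}(n_{j+1})=0$.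
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The properties of $G$, $\pi$ and $\mu$ are contained in Propositions~\ref{prop:group} and~\ref{prop:rep} and Lemma~\ref{lem:aperiodic}, and $v$ is fixed by $V_0$. Each level has measure $1$, so \eqref{eq:cs} applies to the sets $T_n$. On $A$ we have $m(S_nW\cap T_n)=m(S_nW)=m(W)=\frac18$ by Lemma~\ref{lem:track}. With Lemma~\ref{lem:prob},
\[
\|P_\mu^nv\|\ge\mathbb E\,m(S_nW\cap T_n)\ge\tfrac18\,\mathbb P(A)\ge\tfrac1{16}\qquad(n\ge0).
\]
Since $F_\mu=0$, the powers $P_\mu^n$ do not converge strongly to $F_\mu$.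
\end{proof}

We close by locating the objects of Section~\ref{sec:general} in the example; here $w_n=P_\mu^nv$.

\begin{remark}\label{rem:H}
The set $Z$ has full measure, so it contains every atom of $\mu$. By Lemma~\ref{lem:dense}, $r_j,c_j\in c^{-1}Z\subset H$, so $\Gamma\subset H$. On the other hand $c\in Z$ and $Z\cap H=\emptyset$. Thus $\pi(c_0c_1\cdots c_k)w_n\approx w_n$ for each $k$, and $c_0c_1\cdots c_k\to c$ in $G$, but $\pi(c)w_n\not\approx w_n$.
\end{remark}

\begin{remark}\label{rem:b}
The failure of the criterion in Theorem~\ref{thm:general}(b) can be seen directly. Let $g_j=c_{j-1}c_j\in V_{j-2}$, so that $g_j\to e$. On stage $j$ the map $g_j$ agrees with $c$. For $n=n_j+s$ with $0\le s<L_j$ it sends $T_n$ into the union of the levels $(j,s+1)$ and $(j+1,0)$, so $g_j^{-1}T_n\cap T_n=\emptyset$. On $A$ the set $S_nW\subset T_n$ misses $g_j^{-1}T_n$, and hence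
\begin{align*}
\|w_n-\pi(g_j)w_n\|&\ge\langle w_n,\mathbf 1_{T_n}\rangle-\langle w_n,\mathbf 1_{g_j^{-1}T_n}\rangle\\
&\ge\tfrac18\mathbb P(A)-\tfrac18\bigl(1-\mathbb P(A)\bigr)=\tfrac18\bigl(2\mathbb P(A)-1\bigr)>0,
\end{align*}
a bound independent of $j$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{iterates}
\emph{On the asymptotic behaviour of iterates of averages of unitary representations},
doi:10.1215/ijm/1258138503,
\texttt{http://www.projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal\%20article\allowbreak\&urlId=\allowbreak 10.1215\%2Fijm\%2F1258138503\allowbreak\&isResultClick=True}.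

\end{thebibliography}
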